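# Fixed points of set-valued maps on hereditarily decomposable continua

## 1. Continua, unicoherence, and set-valued maps

**Definition 1 (continuum).** A *continuum* is a non-empty compact connected metric space. A *subcontinuum* of $X$ is a subset that is a continuum; one-point sets are allowed. A continuum with more than one point is *non-degenerate*.

Besides arcs and the circle, one example accompanies us throughout, the *sine curve*
$$S=L\cup\{(x,\sin (1/x)):0<x\le 1\},\qquad L=\{0\}\times[-1,1].$$
Put $q_1=(1,\sin 1)$, and write $S_{\le t}$ and $S_{\ge t}$ for the sets of points of $S$ with first coordinate $\le t$ and $\ge t$. The subcontinua of $S$ are easy to list. If $C\subset S$ is a subcontinuum that meets both $L$ and its complement, its projection to the first axis is an interval $[0,t]$ with $t>0$. Over each $x\in(0,t]$ there is only one point of $S$, so $C$ contains all points of $S$ with $0<x\le t$, hence also their closure, and $C=S_{\le t}$. Otherwise $C$ is a point or segment in $L$, or a point or arc in the graph.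

**Definition 2 (hereditarily decomposable).** A continuum is *hereditarily decomposable* if each of its non-degenerate subcontinua is the union of two proper subcontinua.

The sine curve has this property: segments and arcs split in the middle, and $S_{\le t}=S_{\le t/2}\cup (S_{\le t}\cap S_{\ge t/2})$.

**Definition 3 (hereditarily unicoherent).** A continuum is *hereditarily unicoherent* if the intersection of any two of its subcontinua is connected (the empty set counts as connected).

The arc and, by the list above, the sine curve are hereditarily unicoherent. The circle is not: two closed half circles meet in two points.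

**Definition 4 (set-valued maps).** Let $X,Y$ be topological spaces. $F:X\to Y$ is a *closed set-valued mapping* if $F(x)$ is a non-empty closed subset of $Y$ for each $x\in X$. It is *upper semi-continuous* (usc) if $\{x:F(x)\cap A\ne\emptyset\}$ is closed whenever $A$ is closed in $Y$. It is *lower semi-continuous* (lsc) if this set is open whenever $A$ is open in $Y$. It is *continuous* if it is both. It is *continuum-valued* if each $F(x)$ is connected.

Three examples on $[0,1]$ separate these notions.

- Let $F(x)=\{0\}$ for $x<\frac12$, $F(x)=\{1\}$ for $x>\frac12$, $F(\frac12)=[0,1]$. This $F$ is continuum-valued and usc. Indeed, for closed $A$ the set in the definition is the union of $[0,\frac12]$ if $0\in A$, of $[\frac12,1]$ if $1\in A$, and of $\{\frac12\}$ if $A\cap[0,1]\neq\emptyset$. It is not lsc: for $A=(\frac14,\frac34)$ the set is $\{\frac12\}$.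
- Let $F(x)=[0,1]$ for $x\ne\frac12$ and $F(\frac12)=\{0\}$. This is lsc, since for open $A$ the set is everything, or $[0,1]\setminus\{\frac12\}$, or empty. It is not usc, as $A=\{1\}$ shows.
- The constant map $F(x)=\{0,1\}$ is continuous and not continuum-valued.

**Definition 5 (fixed point property).** Let $\mathfrak C$ be a class of closed set-valued mappings of $X$ into itself. $X$ has the *fixed point property for $\mathfrak C$* (F.p.p. for $\mathfrak C$) if for each $F\in\mathfrak C$ there is $x\in X$ with $x\in F(x)$.

The choice of class matters even on $[0,1]$. Put $F(x)=\{1\}$ for $x<\frac12$, $F(x)=\{0\}$ for $x>\frac12$, $F(\frac12)=\{0,1\}$. This is usc with closed values and has no fixed point. It is neither lsc nor continuum-valued, so one needs either continuity or connected values.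

Two facts about usc maps are used all the time. Write $F(J)=\bigcup_{x\in J}F(x)$.

**(1.1) Closed graph.** *Let $F$ be usc and closed-valued between compact metric spaces. If $x_n\to x$, $y_n\in F(x_n)$ and $y_n\to y$, then $y\in F(x)$.* For a closed ball $B$ about $y$, the closed set $\{x':F(x')\cap B\neq\emptyset\}$ contains $x_n$ for large $n$, hence contains $x$. So $F(x)$ meets every closed ball about $y$; since $F(x)$ is closed, $y\in F(x)$.

**(1.2) Images of continua.** *If moreover $F$ is continuum-valued and $J$ is a continuum, then $F(J)$ is a continuum.* It is compact because the graph is closed. If $F(J)=P\sqcup Q$ with $P,Q$ closed and non-empty, then $\{x\in J:F(x)\cap P\ne\emptyset\}$ and $\{x\in J:F(x)\cap Q\ne\emptyset\}$ are non-empty, closed, disjoint because each $F(x)$ is connected, and cover $J$. This contradicts the connectedness of $J$.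

**Definition 6 (hyperspace).** $C(Z)$ is the space of all subcontinua of the continuum $Z$ with the Hausdorff metric.

In $C(S)$ there is an explicit path from $\{(0,-1)\}$ to $\{q_1\}$. First let the segment grow from $(0,-1)$ to $L$. Then follow $S_{\le t}$ for $0\le t\le 1$, which starts at $S_{\le 0}=L$ and tends to $L$ as $t\to0$, because $S_{\le t}$ lies within distance $t$ of $L$ and contains $L$. Then follow $S_{\ge t}$ from $S_{\ge 0}=S$ to $S_{\ge 1}=\{q_1\}$; it tends to $S$ as $t\to 0$ because the graph is dense in $S$. Yet $S$ itself contains no path from $(0,-1)$ to $q_1$.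

In general, $C(Z)$ is arcwise connected for every continuum $Z$ (Borsuk–Mazurkiewicz; see Nadler, *Hyperspaces of Sets*).

## 2. Are the three conditions equivalent?

For a continuum $X$ consider:

- (I) $X$ has the F.p.p. for upper semi-continuous, continuum-valued mappings;
- (II) $X$ is hereditarily unicoherent;
- (III) $X$ has the F.p.p. for continuous, closed set-valued mappings.

One of these is a statement about how subcontinua intersect, the other two are about fixed points. The following is known, and appears as Theorem 3 in the statement of the problem: *if $X$ is hereditarily decomposable, then $(I)\Rightarrow(II)\Rightarrow(III)$.* The problem asks whether, for every hereditarily decomposable continuum $X$, both inverse implications $(III)\Rightarrow(II)$ and $(II)\Rightarrow(I)$ hold, so that $(I)\Leftrightarrow(II)\Leftrightarrow(III)$.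

The answer is yes. It is convenient to add a condition that is trivially implied by (I) and by (III), since it concerns the common part of the two classes of maps:

- (IV) $X$ has the F.p.p. for continuous, continuum-valued mappings.

**Theorem A.** For an arbitrary continuum $X$ (no decomposability assumed), $(IV)\Rightarrow(II)$. Hence $(III)\Rightarrow(II)$ and $(I)\Rightarrow(II)$ for every continuum.

**Theorem B.** A hereditarily decomposable, hereditarily unicoherent continuum has the F.p.p. for upper semi-continuous, continuum-valued mappings; that is, $(II)\Rightarrow(I)$ for hereditarily decomposable continua.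

**Corollary.** For every hereditarily decomposable continuum, $(I)\Leftrightarrow(II)\Leftrightarrow(III)\Leftrightarrow(IV)$.

The Corollary follows at once: $(I)\Rightarrow(IV)$ and $(III)\Rightarrow(IV)$ are trivial, $(IV)\Rightarrow(II)$ is Theorem A, $(II)\Rightarrow(I)$ is Theorem B, and $(II)\Rightarrow(III)$ is the known implication just quoted, the only part we take without proof.

## 3. The arc, the triod, and the circle by hand

**The arc satisfies (I).** Let $F$ be usc and continuum-valued on $[0,1]$, and suppose that it has no fixed point. Each $F(x)$ is connected and misses $x$, so it lies entirely to the left or entirely to the right of $x$. Both $\{x:F(x)\cap[0,x]\neq\emptyset\}$ and $\{x:F(x)\cap[x,1]\ne\emptyset\}$ are closed: if $x_n\to x$ and $y_n\in F(x_n)$ with $y_n\le x_n$, a limit point $y$ of $(y_n)$ lies in $F(x)$ by (1.1) and $y\le x$; the other side is the same. They are disjoint and cover $[0,1]$. The first contains $1$ and the second contains $0$, which contradicts connectedness.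

**The arc satisfies (III).** If $F$ is continuous and closed-valued, put $m(x)=\min F(x)$. The set $\{m\le c\}=\{x:F(x)\cap[0,c]\ne\emptyset\}$ is closed and $\{m<c\}=\{x:F(x)\cap[0,c)\neq\emptyset\}$ is open, so $m$ is continuous and has a fixed point $x=m(x)\in F(x)$.

**The simple triod satisfies (I).** Let three segments share the endpoint $o$ and be otherwise disjoint. If $o\notin F(o)$, the connected set $F(o)$ lies in one leg $\ell$, away from $o$. Let $r$ retract the triod to $\ell$ by sending the other legs to $o$. Then $x\mapsto r(F(x))$ on $\ell$ is usc and continuum-valued, so by the arc case $x\in r(F(x))$ for some $x\in \ell$. Here $x\neq o$, because $r(F(o))=F(o)\not\ni o$. Since $r^{-1}(x)=\{x\}$, we get $x\in F(x)$. The point $o$ told us in which direction to go.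

**The circle fails (II) and (IV).** The antipodal map is continuous, single-valued, and has no fixed point. It exchanges two complementary half circles $A,B$ and the two points of $A\cap B$. This is the model for Theorem A.

## 4. A disconnected intersection produces a fixed-point-free map

Suppose that $A,B$ are subcontinua of $X$ with $A\cap B=P\sqcup Q$, where $P,Q$ are closed, disjoint, non-empty. Copying the circle, one would choose $p\in P$, $q\in Q$, take a path in $B$ from $q$ to $p$ and a path in $A$ from $p$ to $q$, and move each point of $A\cup B$ to the "opposite" point of this loop. This breaks down at two places.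

First, the paths need not exist. Let $A=S$ and let $B$ be the broken line $(0,-1),(0,-2),(1,-2),q_1$, which meets $S$ only in its two endpoints $(0,-1)$ and $q_1$. There is no path from $(0,-1)$ to $q_1$ in $A$.

Second, even when there are paths, the map must be defined on all of $X$. If $X$ is a disc and $A\cup B$ its boundary circle, there is no retraction of $X$ to $A\cup B$; in fact every single-valued continuous self-map of the disc has a fixed point, by Brouwer's theorem.

Both defects disappear if the loop is taken in the hyperspace $C(A\cup B)$. Paths exist there, and a loop can be filled in over a disc by taking unions over arcs.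

**Proof of Theorem A.** Suppose $X$ is not hereditarily unicoherent. Choose $A,B,P,Q$ as above, put $Y=A\cup B$ (a continuum), and fix $p\in P$, $q\in Q$. Let $\Theta=\mathbb R/2\mathbb Z$.

**Step 1: a map $h:Y\to\Theta$ that tells on which side a point lies.** Put $\lambda(x)=d(x,P)/(d(x,P)+d(x,Q))$, and let $h=\lambda$ on $A$ and $h=2-\lambda$ on $B$ (mod $2$). On $P$ the two values are $0$ and $2\equiv0$; on $Q$ both are $1$. So $h$ is well defined, and it is continuous because $A$ and $B$ are closed. A point outside $P\cup Q$ has $0<\lambda<1$, hence
$$h(A\setminus B)\subset(0,1),\quad h(B\setminus A)\subset(1,2),\quad h(P)=\{0\},\quad h(Q)=\{1\}.$$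

**Step 2: a loop $\Gamma:\Theta\to C(Y)$ that lies on the opposite side.** Since $C(B)$ and $C(A)$ are arcwise connected, let $\Gamma|_{[0,1]}$ be a path in $C(B)$ from $\{q\}$ to $\{p\}$ and $\Gamma|_{[1,2]}$ a path in $C(A)$ from $\{p\}$ to $\{q\}$.

**Step 3: check that $x\notin\Gamma(h(x))$ for all $x\in Y$.** If $x\in A\setminus B$, then $\Gamma(h(x))\subset B$. If $x\in B\setminus A$, then $\Gamma(h(x))\subset A$. If $x\in P$, then $\Gamma(h(x))=\{q\}$ and $q\notin P$. If $x\in Q$, then $\Gamma(h(x))=\{p\}$ and $p\notin Q$.

**Step 4: fill in the loop, to prepare the extension to $X$.** Identify $\Theta$ with the unit circle by $t\mapsto e^{i\pi t}$, and let $\mathbb D$ be the closed unit disc. Put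
$$\hat\Gamma(re^{i\alpha})=\bigcup\{\Gamma(e^{i\beta}):|\beta-\alpha|\le\pi(1-r)\}.$$
At $r=0$ the union is over the whole circle for any $\alpha$, so $\hat\Gamma$ is well defined; at $r=1$ we get $\hat\Gamma=\Gamma$. Each value is the union of $\Gamma$ over an arc, a point or the circle, and is a continuum by (1.2): a map that is continuous into $C(Y)$ is usc (Step 5). Now for continuity. In the angular metric, the arcs that belong to $re^{i\alpha}$ and $r'e^{i\alpha'}$ (with $r,r'>0$ and angles differing by $\delta\in[0,\pi]$ mod $2\pi$) have Hausdorff distance at most $\delta+\pi|r-r'|$, and the arc of $re^{i\alpha}$ has distance at most $\pi r$ from the whole circle. So the arc depends continuously on the point of $\mathbb D$. By uniform continuity of $\Gamma$, closed sets $K,K'$ of the circle that are close in the Hausdorff metric have close unions $\bigcup\Gamma(K)$, $\bigcup\Gamma(K')$. Hence $\hat\Gamma:\mathbb D\to C(Y)$ is continuous.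

**Step 5: extend and conclude.** By Tietze's theorem $h$ extends to a continuous $\hat h:X\to\mathbb D$ (the disc is homeomorphic to a square). Put $F=\hat\Gamma\circ\hat h:X\to C(Y)\subset C(X)$. It is continuum-valued and continuous in the Hausdorff metric, and this makes it continuous as a set-valued map. For usc: if $x_n\to x$ and $y_n\in F(x_n)\cap A_1$ with $A_1$ closed, a limit point of $(y_n)$ lies in $A_1$ and has distance $0$ from $F(x)$, so $F(x)\cap A_1\ne\emptyset$. For lsc: if $y\in F(x)\cap U$ with $U$ open, and the $\varepsilon$-ball about $y$ lies in $U$, then for $x'$ near $x$ the set $F(x')$ has a point within $\varepsilon$ of $y$.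

If $x\in F(x)$, then $x\in Y$, so $\hat h(x)=h(x)\in\Theta$ and $x\in\Gamma(h(x))$, contrary to Step 3. So (IV) fails. $\square$

## 5. Crossings, bridges, and layers

From here to the end of Section 10, $Z$ is a hereditarily decomposable, hereditarily unicoherent continuum, and "continuum" means subcontinuum of $Z$, possibly one point. Let $T_0\subset Z$ be a continuum and $F:T_0\to C(Z)$ usc. We recall that the intersection of a family of continua, any two of which contain a common third member of the family, is a continuum; in particular this holds for families totally ordered by inclusion. By hereditary unicoherence a non-empty intersection of two continua is a continuum.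

**(5.1) Crossing.** *If $A$, $H$ and $A\cup H$ are continua and a continuum $W$ meets both $A$ and $H$, then $W$ meets $A\cap H$.* The set $W\cap(A\cup H)$ is connected and is the union of the non-empty closed sets $W\cap A$ and $W\cap H$, so these meet.

On the circle this is false: for the arcs $A=[0^\circ,90^\circ]$, $H=[90^\circ,180^\circ]$, $W=[180^\circ,360^\circ]$, the arc $W$ meets $A$ and $H$ and misses $A\cap H$.

**(5.2) Nested images.** *If $(J_i)$ is a family of subcontinua of $T_0$ totally ordered by inclusion and $J=\bigcap J_i$, then $J$ is a continuum and $\bigcap F(J_i)=F(J)$.* Let $y\in\bigcap F(J_i)$. The sets $\{x\in J_i:y\in F(x)\}$ are closed by (1.1), non-empty, and nested, so they have a common point $x\in J$, and $y\in F(x)$. The other inclusion is clear.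

**(5.3) Bridges.** *If $D,K$ are disjoint continua, there is a continuum $I(D,K)$ that meets both $D$ and $K$ and is contained in every continuum meeting both.* Let $P,Q$ be continua meeting both. Then $P\cup D\cup K$ and $Q\cup D\cup K$ are continua, with connected intersection $(P\cap Q)\cup D\cup K$. If $P\cap Q$ missed $D$, then $D$ and $(P\cap Q)\cup K$ would be disjoint non-empty closed sets covering it, a contradiction. In the same way $P\cap Q$ meets $K$. So $P\cap Q$ is again a continuum meeting both. The family of all continua meeting both contains $Z$ and is closed under finite intersections. Hence its intersection is a continuum, and by compactness it meets $D$ and $K$.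

We call $I(D,K)$ the *bridge* from $D$ to $K$, and
$$e_K(D)=I(D,K)\cap K$$
the *gate* of $K$ towards $D$; it is a continuum. In $Z=[0,1]$ with $D=[0,\frac14]$, $K=[\frac12,1]$ we get $I(D,K)=[\frac14,\frac12]$ and the gate $\{\frac12\}$. In $Z=S$ with $D=\{q_1\}$, $K=L$, the list of subcontinua gives $I(D,K)=S$, so the gate is all of $L$.

**(5.4) Gates do not change when $D$ grows.** *If $D\subset D'$ are continua disjoint from $K$, then $e_K(D)=e_K(D')$.* The bridge $I(D,K)$ meets $D'$ and $K$, so $I(D',K)\subset I(D,K)$. Also $D'\cup I(D',K)$ is a continuum meeting $D$ and $K$, so $I(D,K)\subset D'\cup I(D',K)$. Intersect both inclusions with $K$, and use $D'\cap K=\emptyset$.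

**Definition 7 (irreducible continuum).** A continuum $M$ is *irreducible between $a$ and $b$* if no proper subcontinuum of $M$ contains both points.

For instance, $S$ is irreducible between $q_1$ and each point of $L$. A bridge $I(D,K)$ is irreducible between each of its points in $D$ and each of its points in $K$.

**(5.5) Layers** (Kuratowski, *Topology* II, §48.VII; E. S. Thomas, *Monotone decompositions of irreducible continua*, Dissertationes Math. 50 (1966)). *If $M$ is a non-degenerate continuum irreducible between $a$ and $b$, all of whose indecomposable subcontinua have empty interior in $M$, there is a continuous surjection $\varphi:M\to[0,1]$ that is monotone (its fibers are connected) and has nowhere dense fibers.*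

A continuum is indecomposable if it is not the union of two proper subcontinua. In a hereditarily decomposable $M$ only one-point sets are indecomposable, so the hypothesis on interiors is automatic. For $M=S$, $a\in L$, $b=q_1$, the first coordinate is such a map; its fiber over $0$ is $L$ and its other fibers are points.

Since $\varphi$ is monotone, preimages of closed intervals are continua. The preimage of the closed interval spanned by $\varphi(a)$ and $\varphi(b)$ contains $a$ and $b$, so it is $M$. Hence, after a flip if necessary, $\varphi(a)=0$ and $\varphi(b)=1$. We always assume this.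

**(5.6) Consequences.**

(a) *If a continuum $Q\subset M$ meets $\varphi^{-1}(s)$ and $\varphi^{-1}(t)$, $s<t$, then $Q\supset\varphi^{-1}((s,t))$.* Indeed $Q\cup\varphi^{-1}[0,s]\cup\varphi^{-1}[t,1]$ is a continuum containing $a$ and $b$, so it is $M$.

(b) *A continuum $Q\subset M$ that meets $\varphi^{-1}(0)$ and $\varphi^{-1}(t)$, $t>0$, contains $\varphi^{-1}[0,t)$. If $Q$ meets $\varphi^{-1}(1)$ and $Q\not\subset\varphi^{-1}(1)$, then $Q\supset\varphi^{-1}(1)$. If $Q$ meets $\varphi^{-1}(0)$ and $\varphi^{-1}(1)$, then $Q=M$.* The fiber $\varphi^{-1}(0)$ is nowhere dense in the open set $\varphi^{-1}[0,t)$, so it lies in $\operatorname{cl}\varphi^{-1}((0,t))$, and $Q$ contains this closure by (a). The second claim is the same argument at $1$: $Q$ meets some $\varphi^{-1}(s)$ with $s<1$, so $Q\supset\operatorname{cl}\varphi^{-1}((s,1))\supset\varphi^{-1}(1)$. The third combines (a) with both closures.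

(c) *If $M$ is irreducible between every point of $M\cap E$ and every point of $M\cap E'$, and $a\in E$, $b\in E'$, then $M\cap E\subset\varphi^{-1}(0)$ and $M\cap E'\subset\varphi^{-1}(1)$.* If $a'\in M\cap E$ and $\varphi(a')=s>0$, then $\varphi^{-1}[s,1]$ is a proper subcontinuum containing $a'$ and $b$, a contradiction. The other half is symmetric.

## 6. From exit points to exits

To prove Theorem B, suppose $F$ has no fixed point. On an arc or a triod it is natural to walk: start at a point, move in the direction of its image, and keep track of the set $A$ covered so far together with the point $v$ through which one must leave $A$ to reach $F(v)$. Since $A$ is smaller than $X$ and $F(v)$ may be far away, we look at maps $F:A\to C(Z)$ whose values need not lie in $A$.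

The walk with exit *points* stops already on the sine curve. Let $Z=S$, $A=L$, and let $F$ be constant on $L$ with value $\{q_1\}$. Every continuum from a point of $L$ to $q_1$ is all of $S$, so it contains all of $L$: no single point of $L$ is the place where one leaves. What plays the role of the exit point is the gate $e_L(\{q_1\})=L$, a continuum. So the state of the walk should be a continuum $A$ together with a subcontinuum of $A$.

From now to the end of Section 10 we assume in addition
$$x\notin F(x)\quad\text{for all }x\in T_0.\tag{6.1}$$

**Definition 8 (exit).** Let $K\subset T_0$ be a continuum. A continuum $V\subset K$ is an *exit* of $K$ if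
$$F(V)\cap K=\emptyset\qquad\text{and}\qquad e_K(F(V))=V .$$

Here $F(V)$ is a continuum by (1.2), so the gate is defined. Three examples:

- If $K=\{p\}$, then $\{p\}$ is an exit of $K$, because $p\notin F(p)$.
- Let $Z=[0,1]$, $K=[a,b]$. By the argument of Section 3, the values of $F$ on $K$ all lie to the left of their points, or all to the right. In the first case $\{a\}$ is an exit, in the second $\{b\}$.
- In the example above, $L$ is an exit of $L$, and the only one, because $e_L(F(V))=e_L(\{q_1\})=L$ for each $V$.

**Theorem B′.** Let $Z$ be a hereditarily decomposable, hereditarily unicoherent continuum, $T_0\subset Z$ a continuum, and $F:T_0\to C(Z)$ usc with $x\notin F(x)$ for all $x\in T_0$. Then $T_0$ has an exit.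

**Theorem B′ implies Theorem B.** Take $T_0=Z=X$. If $F$ had no fixed point, $X$ would have an exit $V$, and $F(V)\cap X=\emptyset$, which is absurd.

## 7. Carrying exits to larger continua

**Lemma 1.** Let $(T_i)$ be a family of subcontinua of $T_0$ totally ordered by inclusion, $T=\bigcap T_i$. If $T$ has an exit $V$, then some $T_i$ has an exit.

*Proof.* The purpose is to enlarge $V$ slightly along its bridge. Let $R=I(F(V),T)$, so $R\cap T=V$. The continua $C_i=R\cap T_i$ contain $V$ and decrease to $R\cap T=V$. By (5.2), $\bigcap(F(C_i)\cap T_i)=F(V)\cap T=\emptyset$, and these compact sets are nested, so $F(C_i)\cap T_i=\emptyset$ for some $i$. Put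
$$W=e_{T_i}(F(V))=e_{T_i}(F(C_i)),$$
where the equality is (5.4). As $R$ meets $F(V)$ and $T\subset T_i$, we have $I(F(V),T_i)\subset R$, so $W\subset R\cap T_i=C_i$. Then $F(W)\subset F(C_i)$ misses $T_i$, and by (5.4) again $e_{T_i}(F(W))=e_{T_i}(F(C_i))=W$. So $W$ is an exit of $T_i$. $\square$

**Lemma 2.** Let $A\subset B\subset T_0$ be continua, $V$ an exit of $A$, $R=I(F(V),A)$. If $R\cap B\subset A$, then $V$ is an exit of $B$.

*Proof.* First, $R\cap B=R\cap A=V$.

Next we show $F(V)\cap B=\emptyset$. Otherwise $F(V)\cup B$ is a continuum meeting $F(V)$ and $A$, so $R\subset F(V)\cup B$ and $R=(R\cap F(V))\cup V$. These two sets are closed and non-empty, and disjoint since $V\subset A$ and $F(V)\cap A=\emptyset$. This contradicts the connectedness of $R$.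

Finally we compute the gate. Since $R$ meets $F(V)$ and $B$, $I(F(V),B)\subset R$. It meets $B$ inside $R\cap B=V\subset A$, so it meets $A$ and $F(V)$ and contains $R$. Hence $I(F(V),B)=R$ and $e_B(F(V))=R\cap B=V$. $\square$

## 8. A minimal continuum without exit, and an order on pairs

We now prove Theorem B′ by contradiction. Suppose $T_0$ has no exit. By Lemma 1, the intersection of a totally ordered family of subcontinua without exit has no exit. So by Zorn's lemma there is a minimal continuum $T\subset T_0$ without an exit. One-point sets have exits, so $T$ is non-degenerate, and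
$$\text{every proper subcontinuum of }T\text{ has an exit, while }T\text{ has none.}\tag{8.1}$$

Let $\mathcal P$ be the set of pairs $(A,E)$ with $A\subsetneq T$ a continuum and $E$ an exit of $A$. It contains $(\{p\},\{p\})$ for each $p\in T$. These pairs are the states of our walk. We write $(A,E)<(A',E')$ if

- (O1) $A'=A\cup H$ for a continuum $H$ with $H\cap A=E$ and $E'\subset H$;
- (O2) every continuum $W\subset T$ meeting both $A$ and $E'$ contains $A'\setminus A$;
- (O3) $E'\cap A=\emptyset$.

In (O1), $H=(H\cap A)\cup(H\setminus A)=E\cup(A'\setminus A)$, so $H$ is determined by the two pairs. The conditions say that the walk leaves $A$ through $E$, that there is no shortcut from $A$ to the new exit, and that the new exit is really new.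

Two pictures, in which the three conditions are to be read for the given $T$ (in the proof, $T$ is as in (8.1)). On $T=[0,1]$ with values to the right, $A=[0,a]$, $E=\{a\}$, $A'=[0,a']$, $E'=\{a'\}$, $a<a'$, we have $H=[a,a']$, and a continuum meeting $[0,a]$ and $a'$ contains $(a,a']$.

For the second picture let $B=[-1,0]\times\{0\}$, $Z=S\cup B$, $T=S$, and let $F$ be constant on $S$ with value $\{(-1,0)\}$. This $Z$ is hereditarily unicoherent and hereditarily decomposable. Indeed $B\cap S$ is the point $o=(0,0)$. If $o\in C$, then $C\cap S$ and $C\cap B$ are the images of the subcontinuum $C$ under the retractions collapsing $B$, respectively $S$, to $o$, so they are continua containing $o$; if $o\notin C$, then $C\subset S$ or $C\subset B$. If two subcontinua both contain $o$, their intersection is the union of two continua containing $o$, one in $S$ and one in $B$. If one of them, $C$, misses $o$, it lies in $S$ or in $B$, and $C\cap C'$ is its intersection with the connected set $C'\cap S$, respectively $C'\cap B$. And if $C\not\subset S$ and $C\not\subset B$, then $C=(C\cap S)\cup(C\cap B)$ is a decomposition.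

In this example, for $0<t\leq1$ the set $A_t=S_{\ge t}$ has the exit $E_t=\{(t,\sin(1/t))\}$, because $I(\{(-1,0)\},A_t)=B\cup S_{\le t}$. As $t$ decreases these pairs increase in the order: for $t'<t$ the continuum in (O1) is the arc $S_{\geq t'}\cap S_{\le t}$, and a continuum in $S$ meeting $A_t$ and $E_{t'}$ contains this arc. The union of the $A_t$ has closure $S$, and $S$ has the exit $\{o\}$, because $I(\{(-1,0)\},S)=B$. But the points of $E_t$ accumulate at every point of $L$. So the exit of the limit cannot be read off from the exits $E_t$; it has to be found inside the limit set $L$. That is where (8.1) will help.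

**The relation $<$ is a strict partial order.** It is irreflexive by (O3), since $\emptyset\neq E\subset A$. For transitivity let $(A,E)<(A',E')<(A'',E'')$ with continua $H,H'$.

- (O3): $E''\cap A\subset E''\cap A'=\emptyset$.
- (O1): $E'$ lies in $H$ and in $H'$, so $H\cup H'$ is a continuum. $A\cup H\cup H'=A'\cup H'=A''$ and $E''\subset H'$. Since $H'\cap A\subset H'\cap A'\cap A=E'\cap A=\emptyset$, we get $(H\cup H')\cap A=H\cap A=E$.
- (O2): let $W\subset T$ meet $A$ and $E''$. It meets $A'$, so $W\supset A''\setminus A'$. By crossing (5.1) in $A''=A'\cup H'$, $W$ meets $A'\cap H'=E'$, so $W\supset A'\setminus A$. Hence $W\supset A''\setminus A$.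

We shall show that no element of $\mathcal P$ is maximal (Lemma 3) and that every non-empty chain in $\mathcal P$ has an upper bound (Lemma 4). This contradicts Zorn's lemma and proves Theorem B′.

## 9. Every pair can be enlarged

**Lemma 3.** For every $(A,E)\in\mathcal P$ there is $(A',E')\in\mathcal P$ with $(A,E)<(A',E')$.

*Proof.* The road to follow is the bridge from $A$ to $F(E)$, and we move along its layers.

**Step 1: set up the road.** Let $R=I(F(E),A)$; then $R\cap A=E$. As a bridge, $R$ is irreducible between each point of $E$ and each point of $R\cap F(E)$, and it is non-degenerate since $F(E)\cap A=\emptyset$. By (5.5) and (5.6c) there is $\varphi:R\to[0,1]$ with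
$$E\subset R_0:=\varphi^{-1}(0),\qquad R\cap F(E)\subset\varphi^{-1}(1).$$
Let $G=R\cap T$ be the part of the road inside $T$ and $G_0=G\cap R_0$ its part in the first layer. Both are continua containing $E$, and $G\cap A=E=G_0\cap A$. Let $A_0=A\cup G_0$, a continuum in $T$ with $A_0\cap R=E\cup G_0=G_0$.

**Step 2: adding $G_0$ to $A$ does not change the road.** We claim
$$F(E)\cap A_0=\emptyset\qquad\text{and}\qquad I(F(E),A_0)=R.\tag{9.1}$$
The first holds since $F(E)\cap A=\emptyset$ and $F(E)\cap G_0\subset\varphi^{-1}(1)\cap\varphi^{-1}(0)=\emptyset$. Since $R$ meets $F(E)$ and $A_0$, the bridge $I(F(E),A_0)$ is contained in $R$. It meets $A_0\cap R=G_0\subset\varphi^{-1}(0)$ and $R\cap F(E)\subset\varphi^{-1}(1)$, so it is $R$ by (5.6b).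

Two cases arise: either $F$ sends the first layer off $A_0$, and we move along the road past this layer, or it sends some point of the first layer back to $A_0$, and we stop inside the layer.

**Case 1: $F(G_0)\cap A_0=\emptyset$.**

**Step 3: $T$ contains a whole initial piece of the road.** By (5.4) and (9.1), $e_{A_0}(F(G_0))=e_{A_0}(F(E))=R\cap A_0=G_0$, so $G_0$ is an exit of $A_0$. As $T$ has no exit, Lemma 2 for $A_0\subset T$ gives $I(F(G_0),A_0)\cap T\not\subset A_0$. But $R=I(F(E),A_0)$ meets $F(G_0)\supset F(E)$ and $A_0$, so $I(F(G_0),A_0)\subset R$. Hence $G=R\cap T\not\subset A_0$. Since $G\cap R_0=G_0\subset A_0$, also $G\not\subset R_0$. So $G$ meets $\varphi^{-1}(0)$ (in $E$) and some $\varphi^{-1}(\tau)$ with $\tau\in(0,1]$, and by (5.6b)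
$$\varphi^{-1}[0,\tau)\subset G .$$
In particular $G_0=G\cap R_0=R_0$.

**Step 4: choose how far to move.** For $0<s<\tau$ let $H_s=\operatorname{cl}\varphi^{-1}[0,s)$. It is a continuum, as the closure of the increasing union of the continua $\varphi^{-1}[0,r]$, $r<s$, and $R_0\subset H_s\subset\varphi^{-1}[0,s]\subset G$. The $H_s$ decrease to $R_0$ as $s\downarrow0$. By (5.2),
$$\bigcap_s\bigl(F(H_s)\cap(A\cup H_s)\bigr)=F(R_0)\cap(A\cup R_0)=F(G_0)\cap A_0=\emptyset ,$$
so we can fix $s$ with $F(H_s)\cap A'=\emptyset$, where $A'=A\cup H_s$. Here $H_s\cap A=E$, because $H_s\cap A\subset R\cap A=E\subset R_0\subset H_s$; so $A'$ is a continuum. It is not $T$: the set $\varphi^{-1}((s,\tau))$ is non-empty, lies in $G\subset T$, and misses both $H_s\subset\varphi^{-1}[0,s]$ and $A$, as $A\cap R=E\subset\varphi^{-1}(0)$.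

**Step 5: find an exit of $A'$.** Since $F(E)\subset F(H_s)$ misses $A'$, the bridge $R'=I(F(E),A')$ is defined, and $R'\subset R$ because $R$ meets $F(E)$ and $A'$. Put
$$E'=R'\cap A'=e_{A'}(F(E))=e_{A'}(F(H_s)),$$
using (5.4). Then $E'\subset R\cap A'=E\cup H_s=H_s$. So $F(E')\subset F(H_s)$ misses $A'$, and $e_{A'}(F(E'))=e_{A'}(F(H_s))=E'$ by (5.4). Thus $E'$ is an exit of $A'$, and $(A',E')\in\mathcal P$.

**Step 6: check the order.** (O1) holds with $H=H_s$. For (O3), let $K_s=\operatorname{cl}\varphi^{-1}((s,1])$, a continuum for the same reason as $H_s$. As $\varphi^{-1}(s)$ is nowhere dense, $R=H_s\cup K_s$, and since $R$ is connected, $K_s$ meets $H_s\subset A'$. It also contains $\varphi^{-1}(1)$, so it meets $F(E)$. Hence $R'\subset K_s\subset\varphi^{-1}[s,1]$ and $E'\subset H_s\cap K_s\subset\varphi^{-1}(s)$. As $A\cap R=E\subset\varphi^{-1}(0)$ and $s>0$, $E'\cap A=\emptyset$. For (O2), let $W\subset T$ meet $A$ and $E'\subset R'$. Then $W\cup R'$ is a continuum meeting $A$ and $F(E)$, so it contains $R=I(F(E),A)$. Thus $W\supset R\setminus R'\supset\varphi^{-1}[0,s)$, and as $W$ is closed, $W\supset H_s\supset A'\setminus A$.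

**Case 2: $F(G_0)\cap A_0\ne\emptyset$.**

**Step 7: go to the first place where $F$ returns to $A_0$.** The set $Y=\{y\in G_0:F(y)\cap A_0\neq\emptyset\}$ is non-empty, and closed because $F$ is usc. By (9.1), $E\cap Y=\emptyset$. The continuum $G_0$ meets $E$ and $Y$, and the intersection of a chain of continua meeting the closed sets $E$ and $Y$ meets them too. So by Zorn's lemma there is a minimal continuum $J\subset G_0$ meeting both $E$ and $Y$. It is non-degenerate since $E\cap Y=\emptyset$, and by minimality it is irreducible between each point of $J\cap E$ and each point of $J\cap Y$. Let $\psi:J\to[0,1]$ be as in (5.5), with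
$$J\cap E\subset\psi^{-1}(0),\qquad J\cap Y\subset\Lambda:=\psi^{-1}(1)$$
by (5.6c). For $0<u<1$ let $J_u=\psi^{-1}[0,u]$ and $J^u=\psi^{-1}[u,1]$.

**Step 8: the image of $\Lambda$ must sweep over the whole first layer.** We claim
$$R_0\subset F(\Lambda);\quad\text{in particular }\Lambda\subset F(\Lambda).\tag{9.2}$$
The set $E\cup J_u$ is a continuum, since $\emptyset\ne J\cap E\subset J_u$. Neither $E$ nor $J_u$ meets $Y$, so $F(E\cup J_u)\cap A_0=\emptyset$. On the other hand, the continuum $F(E\cup J)$ contains $F(E)$ and meets $A_0$, because $J$ meets $Y$. By (9.1),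
$$R=I(F(E),A_0)\subset F(E\cup J)=F(E\cup J_u)\cup F(J^u).$$
The set $F(E\cup J_u)\cap R$ is a continuum that meets $\varphi^{-1}(1)$, since it contains $R\cap F(E)$. If it met $\varphi^{-1}(0)$, it would equal $R\supset G_0$ by (5.6b), contradicting $F(E\cup J_u)\cap A_0=\emptyset$. So $F(E\cup J_u)$ misses $R_0$, and therefore $R_0\subset F(J^u)$. As $u\to1$ the continua $J^u$ decrease to $\Lambda$, and (5.2) gives $R_0\subset F(\Lambda)$. Finally $\Lambda\subset J\subset G_0\subset R_0$.

If $\Lambda$ is a single point, (9.2) says that it is a fixed point, and Case 2 is impossible. In general (9.2) says only that $\Lambda$ cannot be an exit of itself, and this is enough.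

**Step 9: an exit of $\Lambda$ is an exit of $A'=A\cup J$.** Note that $A\cap J=E\cap J$, because $J\subset G_0$ and $G_0\cap A=E$. This set is non-empty and lies in $\psi^{-1}(0)$; so $A'$ is a continuum in $T$. Since $\Lambda\subsetneq J\subset T$, (8.1) gives an exit $V$ of $\Lambda$. Let $R_V=I(F(V),\Lambda)$, so $R_V\cap\Lambda=V$, and let $Q=R_V\cap A'$. This is a continuum with $Q\cap\Lambda=V$. We claim $Q\subset\Lambda$. Suppose not.

- If $Q\subset J$, then $Q$ meets $\Lambda=\psi^{-1}(1)$ and is not contained in it, so $Q\supset\Lambda$ by (5.6b).
- If $Q\not\subset J$, then $Q$ meets $A$, and it meets $J$ in $V$. By crossing it meets $A\cap J\subset\psi^{-1}(0)$. So the continuum $Q\cap J$ meets $\psi^{-1}(0)$ and $\Lambda$, hence $Q\cap J=J\supset\Lambda$ by (5.6b).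

In both cases $V=Q\cap\Lambda=\Lambda$, so $F(\Lambda)\cap\Lambda=\emptyset$, contradicting (9.2). Hence $R_V\cap A'\subset\Lambda$, and by Lemma 2 for $\Lambda\subset A'$, $V$ is an exit of $A'$. As $T$ has no exit, $A'\neq T$, and $(A',V)\in\mathcal P$.

**Step 10: check the order, with $E'=V$.** (O1) holds with $H=E\cup J$: this is a continuum, $A\cup H=A'$, $H\cap A=E\cup(J\cap A)=E$, and $V\subset J$. (O3): $V\cap A\subset\Lambda\cap(A\cap J)\subset\psi^{-1}(1)\cap\psi^{-1}(0)=\emptyset$. (O2): if $W\subset T$ meets $A$ and $V\subset J$, by crossing $W$ meets $A\cap J\subset\psi^{-1}(0)$. So the continuum $W\cap J$ meets $\psi^{-1}(0)$ and, in $V$, also $\psi^{-1}(1)$; hence $W\supset J\supset A'\setminus A$ by (5.6b). $\square$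

## 10. Every chain is bounded

**Lemma 4.** Every non-empty chain in $\mathcal P$ has an upper bound in $\mathcal P$.

*Proof.* Let $\{(A_\alpha,E_\alpha)\}$ be a chain, indexed so that $\alpha<\beta$ means $(A_\alpha,E_\alpha)<(A_\beta,E_\beta)$. A largest element would be an upper bound, so assume there is none.

**Step 1: describe the limit set $N$ and its tail $\Omega$.** For $\alpha<\beta$ let $H_{\alpha\beta}=E_\alpha\cup(A_\beta\setminus A_\alpha)$ be the continuum of (O1). Put
$$N_0=\bigcup A_\alpha,\quad N=\operatorname{cl}N_0,\quad H_\alpha=\operatorname{cl}\bigcup_{\beta>\alpha}H_{\alpha\beta}=E_\alpha\cup\operatorname{cl}(N_0\setminus A_\alpha),\quad \Omega=\bigcap_\alpha H_\alpha.$$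
In the sine curve example of Section 8, $N=S$, $H_t=S_{\le t}$, and $\Omega=L$.

As the $A_\beta$ increase with $\beta$, so do the $H_{\alpha\beta}$ for fixed $\alpha$; hence $H_\alpha$ is a continuum. Likewise $N$ is a continuum, $N\subset T$, and $N=A_\alpha\cup\operatorname{cl}(N_0\setminus A_\alpha)=A_\alpha\cup H_\alpha$.

For $\alpha<\beta<\gamma$, (O3) gives $E_\beta\subset A_\beta\setminus A_\alpha$, so
$$H_{\alpha\beta}\cup H_{\beta\gamma}=E_\alpha\cup(A_\beta\setminus A_\alpha)\cup E_\beta\cup(A_\gamma\setminus A_\beta)=E_\alpha\cup(A_\gamma\setminus A_\alpha)=H_{\alpha\gamma}.$$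
Taking the union over $\gamma>\beta$ and closures, $H_\alpha=H_{\alpha\beta}\cup H_\beta$. So the $H_\alpha$ decrease, and $\Omega$ is a continuum. Since $A_\alpha\cap H_{\alpha\beta}=E_\alpha$, we get $A_\alpha\cap H_\alpha=E_\alpha\cup(A_\alpha\cap H_\beta)$ for all $\beta>\alpha$. A point of $A_\alpha\cap H_\alpha$ outside $E_\alpha$ therefore lies in every $H_\beta$ with $\beta>\alpha$, hence in $\Omega$. This gives
$$A_\alpha\cap H_\alpha=E_\alpha\cup(A_\alpha\cap\Omega).\tag{10.1}$$
Also, since $E_\beta\subset N_0\setminus A_\alpha$ for $\alpha<\beta$,
$$H_\beta=E_\beta\cup\operatorname{cl}(N_0\setminus A_\beta)\subset\operatorname{cl}(N_0\setminus A_\alpha)\qquad(\alpha<\beta).\tag{10.2}$$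
Finally, (O2) gives the no-shortcut property of the chain:
$$\text{if a continuum }W\subset T\text{ meets }A_\alpha\text{ and }E_\beta\text{ for cofinally many }\beta,\text{ then }W\supset\operatorname{cl}(N_0\setminus A_\alpha).\tag{10.3}$$
Indeed $W\supset A_\beta\setminus A_\alpha$ for cofinally many $\beta>\alpha$, these sets increase to $N_0\setminus A_\alpha$, and $W$ is closed.

**Step 2: the tail does not come back, that is, $\Omega\cap A_\alpha=\emptyset$ for all $\alpha$.** Here decomposability is used directly. Suppose $\Omega\cap A_{\alpha_0}\neq\emptyset$. For $\beta\ge\alpha_0$ the set $A_\beta\cap H_\beta$ is connected and by (10.1) is the union of the non-empty closed sets $E_\beta$ and $A_\beta\cap\Omega$, so $E_\beta\cap\Omega\neq\emptyset$. By (10.3) with $W=\Omega$, $\Omega\supset\operatorname{cl}(N_0\setminus A_{\alpha_0})$. By (10.2), $H_\beta\subset\Omega$ for $\beta>\alpha_0$, so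
$$H_\beta=\Omega\qquad\text{for all }\beta>\alpha_0 .$$
So $\Omega$ contains all $E_\beta$ with $\beta>\alpha_0$. There are infinitely many of them and they are pairwise disjoint by (O3), so $\Omega$ is non-degenerate. As $Z$ is hereditarily decomposable, $\Omega=P\cup Q$ with proper subcontinua $P,Q$. Each $E_\beta$, $\beta>\alpha_0$, meets $P$ or $Q$, so one of them, say $P$, meets $E_\beta$ for cofinally many $\beta$. Fix such a $\beta>\alpha_0$. Then $P$ meets $A_\beta\supset E_\beta$, and for $\gamma>\beta$, by (10.3) and (10.2),
$$P\supset\operatorname{cl}(N_0\setminus A_\beta)\supset H_\gamma=\Omega,$$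
a contradiction. So $\Omega\cap A_\alpha=\emptyset$ for all $\alpha$, and (10.1) becomes
$$A_\alpha\cap H_\alpha=E_\alpha\quad\text{for all }\alpha.\tag{10.4}$$
Moreover $\Omega$ is a proper subcontinuum of $T$, since it misses $A_\alpha\subset T$.

**Step 3: a continuum entering $\Omega$ from outside contains it.** More precisely:
$$\text{if a continuum }W\subset T\text{ meets }A_\alpha\text{ and }\Omega,\text{ then }W\supset\operatorname{cl}(N_0\setminus A_\alpha)\supset\Omega.\tag{10.5}$$
For $\beta>\alpha$, $W$ meets $A_\beta\supset A_\alpha$ and $H_\beta\supset\Omega$. By crossing in $N=A_\beta\cup H_\beta$ and by (10.4), it meets $E_\beta$. Apply (10.3), and then (10.2). As a consequence,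
$$\text{a continuum }W\subset N\text{ that meets }\Omega\text{ with }W\not\subset\Omega\text{ contains }\Omega,\tag{10.6}$$
because a point $w\in W\setminus\Omega$ lies outside some $H_\alpha$, hence in $A_\alpha$.

**Step 4: an exit of $\Omega$ leads straight out of $N$.** By (8.1), $\Omega$ has an exit $V$. Let $R=I(F(V),\Omega)$, so $R\cap\Omega=V$. We claim
$$R\cap N\subset\Omega.\tag{10.7}$$
Suppose not. The continuum $R\cap N$ meets $\Omega$ in $V$, so by (10.6) it contains $\Omega$. Hence $V=R\cap\Omega=\Omega$ and $F(\Omega)\cap\Omega=\emptyset$. By (5.2), $\bigcap_\beta(F(H_\beta)\cap H_\beta)=F(\Omega)\cap\Omega=\emptyset$. So we may fix $\beta$ such that the continuum $D=F(H_\beta)$ satisfies $D\cap H_\beta=\emptyset$.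

(i) *Suppose $D\cap A_\beta\neq\emptyset$.* As $E_\beta\subset H_\beta$, we have $D\supset F(E_\beta)$. So $D$ meets $F(E_\beta)$ and $A_\beta$, and $D\supset I(F(E_\beta),A_\beta)\supset E_\beta$, since $E_\beta$ is an exit of $A_\beta$. But $E_\beta\subset H_\beta$ and $D\cap H_\beta=\emptyset$, a contradiction.

(ii) *Suppose $D\cap A_\beta=\emptyset$.* Then $D\cap N=\emptyset$. For $\gamma\ge\beta$ we have $F(E_\gamma)\subset F(H_\gamma)\subset D$, and $D$ misses $A_\gamma$, so by (5.4)
$$e_{A_\gamma}(D)=e_{A_\gamma}(F(E_\gamma))=E_\gamma .$$
Let $M=I(D,N)$ and $U=M\cap N$. We show that $U$ misses every $A_\gamma$. Suppose $U$ meets $A_\gamma$ for some $\gamma\ge\beta$. Then $M$ meets $D$ and $A_\gamma$, so $I(D,A_\gamma)\subset M$. As $I(D,A_\gamma)$ meets $D$ and $N$, also $M\subset I(D,A_\gamma)$. Thus $M=I(D,A_\gamma)$ and $U\cap A_\gamma=M\cap A_\gamma=E_\gamma$. Take $\gamma'>\gamma$. Then $U$ also meets $A_{\gamma'}$, so $U\cap A_{\gamma'}=E_{\gamma'}$, and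
$$E_\gamma=U\cap A_\gamma\subset U\cap A_{\gamma'}=E_{\gamma'},$$
which contradicts $E_{\gamma'}\cap A_\gamma=\emptyset$. So $U$ misses $A_\gamma$ for all $\gamma\ge\beta$, hence for all $\gamma$. Since $U\subset N=A_\gamma\cup H_\gamma$, we get $U\subset\bigcap H_\gamma=\Omega$.

Now $M\cup D$ is a continuum that contains $F(\Omega)\subset D$ and meets $\Omega$ in $U\ne\emptyset$. As $V=\Omega$, $R=I(F(\Omega),\Omega)\subset M\cup D$, so $R\cap N\subset(M\cap N)\cup(D\cap N)=U\subset\Omega$. This contradicts our assumption and proves (10.7).

By (10.7) and Lemma 2 for $\Omega\subset N$, $V$ is an exit of $N$. As $T$ has no exit, $N\neq T$, and $(N,V)\in\mathcal P$.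

**Step 5: $(N,V)$ is above every $(A_\alpha,E_\alpha)$.** (O1) holds with $H=H_\alpha$: $N=A_\alpha\cup H_\alpha$, $H_\alpha\cap A_\alpha=E_\alpha$ by (10.4), and $V\subset\Omega\subset H_\alpha$. (O3): $V\cap A_\alpha\subset\Omega\cap A_\alpha=\emptyset$ by Step 2. (O2): if $W\subset T$ meets $A_\alpha$ and $V\subset\Omega$, then by (10.5) $W\supset\operatorname{cl}(N_0\setminus A_\alpha)\supset N\setminus A_\alpha$. $\square$

By Lemma 4 and Zorn's lemma, $\mathcal P$ has a maximal element, and by Lemma 3 it has none. This contradiction proves Theorem B′, hence Theorem B and, as explained in Section 2, the Corollary. $\blacksquare$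

## 11. A local form, and the role of decomposability

**Only the common subclass is needed for (II).** The implications $(III)\Rightarrow(II)$ and $(I)\Rightarrow(II)$ hold for all continua, and they already follow from the F.p.p. for continuous, continuum-valued mappings. This is Theorem A.

**Local form of $(II)\Rightarrow(I)$.** Theorem B′ can be read as an alternative. Let $Z$ be hereditarily decomposable and hereditarily unicoherent, $T\subset Z$ a subcontinuum, and $F:T\to C(Z)$ usc. Then either $x\in F(x)$ for some $x\in T$, or there is a continuum $V\subset T$ with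
$$F(V)\cap T=\emptyset\qquad\text{and}\qquad I(F(V),T)\cap T=V.$$
In particular, if $F(x)\cap T\ne\emptyset$ for every $x\in T$, then $F$ has a fixed point, because the second alternative gives $F(x)\cap T=\emptyset$ for each $x\in V$.

**Hereditary decomposability cannot be dropped from Theorem B.** D. P. Bellamy (*A tree-like continuum without the fixed-point property*, Houston J. Math. 6 (1980)) constructed a tree-like continuum with a fixed-point-free continuous single-valued self-map. Tree-like continua are hereditarily unicoherent, so this continuum satisfies (II). A continuous single-valued map is a continuous, continuum-valued mapping, so (IV) fails, and with it (I) and (III). Thus for general continua (II) implies none of (I), (III), (IV), whereas each of these three implies (II).
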